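# Contact hypersurfaces in Hermitian symmetric spaces are homogeneous

## 1. The homogeneity theorem and the classification

**Theorem 1.** Let $\overline M$ be an irreducible Hermitian symmetric space of compact or noncompact type, of complex dimension $n\ge 3$, with Kähler structure $J$ and Riemannian metric $g$. Let $M$ be a connected real hypersurface of $\overline M$ with local unit normal field $N$ and shape operator $S$. Put $\xi=-JN$, $\eta(X)=g(X,\xi)$, and let $\phi X$ be the tangential part of $JX$, so that $JX=\phi X+\eta(X)N$. Suppose that $M$ is a *contact hypersurface*: there is a nonzero constant $k$ with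
$$S\phi+\phi S=k\phi. \tag{1}$$
Then $M$ is an open part of an orbit of a closed subgroup of the isometry group $I(\overline M)$.

In short: every connected contact hypersurface is homogeneous. The question is posed as an open problem, Problem 3 under the heading "Contact Conjecture", in "Real Hypersurfaces In Hermitian Symmetric Spaces And Related Topics", http://9939.9b4kx.group/berndt2019/slides/Young-Jin-Suh.pdf. The proof also yields a list.

Some conventions are needed to state it. Hypersurfaces may be embedded or immersed, and "$M$ is an open part of $H$" means that $M$ is mapped by a local diffeomorphism onto an open subset of $H$. Replacing $N$ by $-N$ changes $(S,k)$ to $(-S,-k)$ and leaves $\phi$ unchanged, so we choose $N$ with $k>0$; this fixes $N$ on all of $M$. Scaling $g$ only rescales $k$, and we use the scale fixed in Section 3 (for $r=1$ it gives holomorphic sectional curvature $\pm2$). Let $r$ be the rank of $\overline M$, let $\varepsilon=+1$ for compact and $\varepsilon=-1$ for noncompact type, and put $c=\sqrt{2/r}$. Write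 $Q^{n*}$ for the noncompact dual of the complex quadric $Q^n$; its subspaces $Q^{n-1*}$, like $\mathbb CH^{n-1}\subset\mathbb CH^n$, are meant as complex submanifolds. Maximal tripotents are certain tangent vectors, defined in Section 3.

**Theorem 2.** A connected hypersurface $M$ is a contact hypersurface (with $k>0$) if and only if it is an open part of one of the following.

* **(I)** A tube of radius $t$ around a complete totally geodesic Lagrangian submanifold $F$ of rank one. Here $k=c\cot ct$, $0<ct<\pi/2$, if $\varepsilon=1$, and $k=c\coth ct$, $t>0$, if $\varepsilon=-1$. Such $F$ exist only if $r\le 2$.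
* **(II)** $\varepsilon=-1$, any $r$: a horosphere centred at the end point of a geodesic whose direction is a multiple of a maximal tripotent; $k=c$.
* **(III)** $\varepsilon=-1$: a tube of radius $t$ around a totally geodesic $Q^{n-1*}\subset Q^{n*}$ ($r=2$, $k=c\tanh ct$), or around a totally geodesic $\mathbb CH^{n-1}\subset\mathbb CH^n$ ($r=1$, $k=c\tanh\frac{ct}2$).
* **(IV)** $r=1$: a geodesic sphere of radius $t$ ($0<ct<\pi$ if $\varepsilon=1$).

In particular, if $r\ge3$: in the compact case there are no contact hypersurfaces; in the noncompact case they are exactly the open parts of the horospheres (II), and these are all congruent.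

## 2. What equation (1) says about principal curvatures

Let $\mathcal C=\ker\eta$, the orthogonal complement of $\mathbb CN=\mathbb RN\oplus\mathbb R\xi$. It is a $J$-invariant bundle of complex rank $n-1\ge2$, and $\phi=J$ on $\mathcal C$, $\phi\xi=0$. Apply (1) to $\xi$: we get $\phi S\xi=0$, so $S\xi=\alpha\xi$ for a smooth function $\alpha$, and $S$ preserves $\mathcal C$. On $\mathcal C$, (1) says $SJ+JS=kJ$. Writing $S=\frac k2+P$ there, we get
$$P \text{ symmetric},\qquad PJ=-JP,\qquad SJS=(\tfrac k2+P)J(\tfrac k2+P)=J\big(\tfrac{k^2}4-P^2\big)\quad\text{on }\mathcal C. \tag{2}$$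
Conversely, $S\xi=\alpha\xi$ and $PJ=-JP$ imply (1). So (1) means: $\xi$ is a principal direction, and if $X\in\mathcal C$ is principal with curvature $\lambda$, then $JX$ is principal with curvature $k-\lambda$. Nothing is assumed about $\alpha$, and $\lambda$ may vary from point to point. Theorem 1 says that this pointwise condition leaves no freedom.

The name comes from $\nabla_X\xi=\phi SX$, computed in Section 4: it gives
$$d\eta(X,Y)=g(\phi SX,Y)-g(\phi SY,X)=g((\phi S+S\phi)X,Y)=k\,g(\phi X,Y), \tag{3}$$
so $d\eta$ is nondegenerate on $\ker\eta$ and $\eta$ is a contact form.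

**Definition (tubes).** Let $F$ be a submanifold and $t>0$. The tube of radius $t$ around $F$ is the set of all $\exp(t\zeta)$, $\zeta$ a unit normal vector of $F$. For a point $F=\{q\}$ it is a geodesic sphere.

To compute $S$ for a tube around a totally geodesic $F$, take the geodesics $\gamma$ leaving $F$ normally and $N=-\gamma'(t)$. Suppose $Y$ is an eigenvector of $\overline R(\cdot,\gamma')\gamma'$ at $s=0$ with eigenvalue $\varkappa$, either tangent to $F$ or normal to both $F$ and $\gamma'$, and let $Y^\|$ be its parallel transport. As $\overline R$ is parallel, $fY^\|$ with $f''+\varkappa f=0$ is a Jacobi field; it comes from a variation by such geodesics if $f(0)=1,f'(0)=0$ ($Y$ tangent) or $f(0)=0,f'(0)=1$ ($Y$ normal). If $f(t)\ne0$ for all such $Y$, the tube is an immersed hypersurface, and from $-\overline\nabla_YN=\overline\nabla_Y\gamma'$ we get $SY^\|=\frac{f'(t)}{f(t)}Y^\|$.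

**Example (spheres in $\mathbb CP^n$).** In our scale $r=1$, $c^2=2$, and for a unit vector $v$ the operator $\overline R(\cdot,v)v$ is $c^2$ on $Jv$ and $\frac{c^2}4$ on $(\mathbb Cv)^\perp$. On a geodesic sphere all directions are normal at the centre, so $f=\frac1c\sin cs$ on $\xi=J\gamma'$ and $f=\frac2c\sin\frac{cs}2$ on $\mathcal C$. Hence $S\xi=c\cot(ct)\,\xi$ and $S=\frac c2\cot\frac{ct}2$ on $\mathcal C$. On $\mathcal C$ the operator $S$ is a scalar, so (1) holds with $k=c\cot\frac{ct}2$, which is positive for $0<ct<\pi$.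

**Example (constant principal curvatures do not suffice).** Take the tube of radius $t$, $0<ct<\pi$, around $\mathbb CP^l\subset\mathbb CP^n$ with $0<l<n-1$. On the $l$-dimensional complex subspace of $\mathcal C$ coming from tangent directions $f=\cos\frac{cs}2$ and $S=-\frac c2\tan\frac{ct}2$; on the $(n-1-l)$-dimensional complex subspace coming from normal directions $S=\frac c2\cot\frac{ct}2$. Both subspaces are $J$-invariant, so $SJ+JS$ is $2\lambda J$ with two different values $\lambda$, and (1) fails for every $k$.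

## 3. The Jordan triple product on a tangent space

The curvature tensor of $\overline M$ will be handled through a triple product. This section recalls the textbook facts; for the triple systems see O. Loos, *Bounded symmetric domains and Jordan pairs*, 1977, and G. Roos in *Analysis and Geometry on Complex Homogeneous Domains*, 2000.

**Facts on symmetric spaces.** $\overline M$ is simply connected and complete, $\overline\nabla\,\overline R=0$, $\overline\nabla J=0$. Let $G=I_0(\overline M)$; it acts holomorphically.

* **(S1)** A linear isometry of $T_p\overline M$ that preserves $\overline R$ is the differential of an isometry fixing $p$.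
* **(S2)** For $X\in T_p\overline M$ there is a one-parameter group of transvections in $G$ which moves $p$ along the geodesic with initial vector $X$ and induces parallel transport along it. The bracket of the generators belonging to $X,Y$ lies in the isotropy algebra and acts on $T_p\overline M$ as $\pm\overline R(X,Y)$.
* **(S3)** A real subspace $\mathfrak m\subset T_p\overline M$ is a *Lie triple system* if $\overline R(\mathfrak m,\mathfrak m)\mathfrak m\subset\mathfrak m$. These are exactly the tangent spaces at $p$ of totally geodesic submanifolds, and $\exp_p\mathfrak m$ is the unique complete connected one tangent to $\mathfrak m$.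
* **(S4)** $G$ acts properly on $\overline M$ and on $T\overline M$; orbits of closed subgroups are closed embedded submanifolds.
* **(S5)** Put $\overline R_X=\overline R(\cdot,X)X$. If $\overline R_XY=0$ then $\overline R(X,Y)=0$, so $X,Y$ span a flat subspace. The rank of a totally geodesic $F$ is the largest dimension of a flat subspace of $T_pF$.

For example, $\mathbb R^n\subset\mathbb C^n=T_p\mathbb CP^n$ is a Lie triple system, tangent to $\mathbb RP^n$. A totally geodesic $F$ is *Lagrangian* if $JT_pF$ is its normal space; $\mathbb RP^n$ is an example.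

**The triple product.** Put $\langle x,y\rangle=g(x,y)+i\,g(x,Jy)$, which is complex linear in $x$. On $V=T_p\overline M$ there is a product $\{xyz\}=D(x,y)z$, complex linear and symmetric in $x,z$, antilinear in $y$, with
$$\overline R(x,y)z=\varepsilon(\{xyz\}-\{yxz\}),\quad D(x,y)=\tfrac\varepsilon2\big(\overline R(x,y)+J\overline R(x,Jy)\big),\quad D(x,y)^*=D(y,x). \tag{4}$$
The second formula follows from the first: $\overline R(x,Jy)=-i\varepsilon(D(x,y)+D(y,x))$. It shows that the product is $G$-invariant and $\overline\nabla$-parallel, so it may be differentiated by the Leibniz rule. Put $Q(x)y=\{xyx\}$. Since $\langle Q(x)y,z\rangle=\langle D(x,y)x,z\rangle=\langle x,\{yxz\}\rangle$ is symmetric in $y,z$, the map $Q(x)$ is antilinear and $g$-symmetric. Finally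
$$\overline R_x=\varepsilon\big(D(x,x)-Q(x)\big),\qquad \overline R(x,Jx)=-2i\varepsilon D(x,x). \tag{5}$$

**Definition (tripotents).** A tripotent is an $e$ with $\{eee\}=e$. Tripotents $c,d$ are orthogonal if $D(c,d)=0$. A nonzero tripotent is primitive if it is not a sum of two nonzero orthogonal ones; a frame is a family $c_1,\dots,c_r$ of pairwise orthogonal primitive tripotents. The rank of a tripotent is the number of orthogonal primitive tripotents of which it is the sum.

Note that $\{c_ic_jc_k\}=0$ in a frame unless $i=j=k$.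

* **(F1)** All primitive tripotents have the same norm; we scale $g$ so that this norm is $1$ (this changes neither $\overline R$ nor $\{\,\}$). Every $x$ is $\sum_{i=1}^ra_ic_i$ with $a_i\ge0$ and $(c_i)$ a frame. There is an orthogonal Peirce decomposition $V=\bigoplus_{0\le i\le j\le r}V_{ij}$ with $V_{00}=0$, $V_{ii}=\mathbb Cc_i$ for $i\ge1$, and $V_{ij}\ne0$ for $1\le i<j\le r$. With $a_0:=0$, on $V_{ij}$ we have $D(x,x)=\frac{a_i^2+a_j^2}2$ and $Q(x)=a_ia_j\tau$, where for $i,j\ge1$ $\tau$ is an antilinear isometric involution of $V_{ij}$, and $\tau c_i=c_i$. Hence $\langle\{xxx\},x\rangle=\sum a_i^4>0$ for $x\ne0$.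
* **(F2)** For a tripotent $e$ of rank $\rho$ we have $|e|^2=\rho$ and $V=V_1(e)\oplus V_{1/2}(e)\oplus V_0(e)$, the eigenspaces of $D(e,e)$. The map $Q(e)$ is an antilinear isometric involution $\tau$ of $V_1(e)$, and is $0$ on $V_{1/2}(e)\oplus V_0(e)$. Also $D(V_1,V_0)=D(V_0,V_1)=0$. We have $V_0(e)=0$ if and only if $\rho=r$; then $e$ is called *maximal*.
* **(F3)** $G_p$ acts transitively on the maximal tripotents in $T_p\overline M$.

Here is why (F3) holds. A maximal tripotent is the sum of a frame. The real span of a frame is a maximal flat, and maximal flats are $G_p$-conjugate. The primitive tripotents in $\bigoplus\mathbb Rc_i$ are $\pm c_i$, because $\{xxx\}=\sum x_i^3c_i$ for $x=\sum x_ic_i$. So a frame can be moved to any other frame up to order and signs. By (5), $iD(c_i,c_i)$ lies in the isotropy algebra, and $\exp(\pi iD(c_i,c_i))\in G_p$ maps $c_i$ to $-c_i$ and fixes the other $c_j$; this corrects the signs.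

**Example (matrices).** For the Grassmannian of $p$-planes in $\mathbb C^{p+q}$ and its dual, $V$ is the space of $p\times q$ matrices ($p\le q$) with $\{xyz\}=\frac12(xy^*z+zy^*x)$ and $\langle x,y\rangle=\operatorname{tr}(xy^*)$. Tripotents are the partial isometries $e=ee^*e$; the matrix units $c_i=E_{ii}$ form a frame, and $x=\sum a_ic_i$ is the singular value decomposition. For $e=\sum_{i\le\rho}E_{ii}$ we have $D(e,e)y=\frac12(ee^*y+ye^*e)$, so $V_1(e)$ is the upper left $\rho\times\rho$ block, $V_{1/2}(e)$ the two off-diagonal blocks, and $V_0(e)$ the remaining $(p-\rho)\times(q-\rho)$ block. On $V_1(e)$, $\tau y=y^*$. For $p=1$ this is the rank one case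
$$\{xyz\}=\tfrac12(\langle x,y\rangle z+\langle z,y\rangle x)\qquad(r=1), \tag{6}$$
in which every unit vector is a maximal tripotent.

**Example (quadrics).** For $Q^n$ and $Q^{n*}$, $n\ge3$, $r=2$, the model is $V=\mathbb C^n$ with
$$\{xyz\}=\langle x,y\rangle'z+\langle z,y\rangle'x-q(x,z)\bar y, \tag{7}$$
with $\langle\,,\rangle'$ the standard Hermitian form, $q$ the standard bilinear form, and $\langle\,,\rangle=2\langle\,,\rangle'$. The tripotent equation is $2\langle x,x\rangle'x-q(x,x)\bar x=x$. If $q(x,x)=0$, this says $\langle x,x\rangle'=\frac12$, that is $|x|=1$: the primitive ones. Otherwise $\bar x$ is a multiple of $x$, so $x=\omega y$ with $|\omega|=1$ and $y$ real, and the equation says $\langle y,y\rangle'=1$: these are the maximal ones, with $|x|^2=2$. A frame is $c_{1,2}=\frac12(y\pm if)$ with real orthonormal $y,f$. The real form $\mathbb R^n$ is closed under (7), and for real vectors $\overline R(x,y)z=\varepsilon(g(z,y)x-g(z,x)y)$. So $\mathbb R^n$ is tangent to a Lagrangian totally geodesic $F$ of constant curvature $\varepsilon$,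 which has rank one.

## 4. Gauss–Codazzi equations in terms of $D$ and $Q$

From now on $M$ is a contact hypersurface with $k>0$. Write $D=D(N,N)$, $Q=Q(N)$, and $D_{\mathcal C},Q_{\mathcal C}$ for their compressions to $\mathcal C$. Note $QN=DN=\{NNN\}$. We have
$$\overline\nabla_XN=-SX,\qquad \overline\nabla_X\xi=JSX,\qquad (\nabla_XS)Y-(\nabla_YS)X=-\overline R(X,Y)N .$$
So $\nabla_X\xi=\phi SX$, and in particular $\nabla_\xi\xi=0$. Let $\nabla^{\mathcal C}=\pi_{\mathcal C}\overline\nabla$ on $\mathcal C$; it is a metric connection with $\nabla^{\mathcal C}J=0$. For a section $Y$ of $\mathcal C$ and $X\in TM$, $\langle\overline\nabla_XY,N\rangle=-\langle Y,\overline\nabla_XN\rangle$, so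
$$\overline\nabla_XY=\nabla^{\mathcal C}_XY+\langle Y,SX\rangle N. \tag{8}$$

**Step 1. The curvature term in the direction $\xi$.** For the $\xi$-component of Codazzi we need $g(\overline R(X,Y)N,\xi)$. We have $\langle\{XYN\},N\rangle=\langle D(N,Y)X,N\rangle=\langle X,D(Y,N)N\rangle=\langle X,DY\rangle$. Hence $\langle\overline R(X,Y)N,N\rangle=\varepsilon(\langle X,DY\rangle-\langle Y,DX\rangle)=2i\varepsilon\operatorname{Im}\langle DX,Y\rangle$. Since $\langle Z,\xi\rangle=\langle Z,-iN\rangle=i\langle Z,N\rangle$,
$$g(\overline R(X,Y)N,\xi)=-2\varepsilon\operatorname{Im}\langle DX,Y\rangle=-2\varepsilon g(DX,JY)=2\varepsilon g(JDX,Y).$$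

**Step 2. Codazzi, $\xi$-component on $\mathcal C$: a formula for $P^2$.** Differentiating $S\xi=\alpha\xi$ gives
$$(\nabla_XS)\xi=(X\alpha)\xi+\alpha\phi SX-S\phi SX.$$
For $X,Y\in\mathcal C$ the left side of Codazzi, paired with $\xi$, is $g(Y,(\nabla_XS)\xi)-g(X,(\nabla_YS)\xi)$, which equals
$$g(Y,\alpha JSX-SJSX)-g(X,\alpha JSY-SJSY)=g(Y,\alpha(JS+SJ)X-2SJSX)=g(Y,\alpha kJX-2SJSX).$$
This is $-2\varepsilon g(JDX,Y)$. With (2): $\alpha kJ-2J(\frac{k^2}4-P^2)=-2\varepsilon JD_{\mathcal C}$, that is
$$P^2=\kappa-\varepsilon D_{\mathcal C},\qquad\kappa=\tfrac{k^2}4-\tfrac{\alpha k}2=\tfrac k2\big(\tfrac k2-\alpha\big). \tag{9}$$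
In particular $P$ commutes with $D_{\mathcal C}$.

**Step 3. Codazzi, $\xi$-component for $(X,\xi)$: the differential of $\alpha$.** As $\phi S\xi=0$, $(\nabla_\xi S)\xi=(\xi\alpha)\xi$. For $X\in\mathcal C$ the $\xi$-component of Codazzi reads $X\alpha=-2\varepsilon g(JDX,\xi)=2\varepsilon g(DX,J\xi)=2\varepsilon g(DN,X)$. Also $g(DN,\xi)=0$, because $\langle DN,N\rangle$ is real. So
$$d\alpha=2\varepsilon\theta+h\eta,\qquad\theta=g(DN,\cdot)|_{TM},\qquad h=\xi\alpha. \tag{10}$$
Let $w=\pi_{\mathcal C}(DN)=DN-\langle DN,N\rangle N$; then $\theta=g(w,\cdot)$.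

**Step 4. Codazzi, $\mathcal C$-part for $(\xi,X)$: the derivative of $P$ along $\xi$.** With $\xi=-iN$ we get $\{\xi XN\}=-iQX$ and $\{X\xi N\}=iDX$, so $\overline R(\xi,X)N=-\varepsilon J(Q+D)X$. Since $\nabla_\xi\xi=0$, $\nabla_\xi$ preserves $\mathcal C$, and as $k$ is constant, $(\nabla_\xi S)X=(\nabla^{\mathcal C}_\xi P)X$ for $X\in\mathcal C$. The $\mathcal C$-part of $(\nabla_XS)\xi$ is $\alpha JSX-SJSX$. So Codazzi gives
$$\nabla_\xi^{\mathcal C}P=J\Big[\tfrac{\alpha k}2+\alpha P-\tfrac{k^2}4+P^2+\varepsilon(Q_{\mathcal C}+D_{\mathcal C})\Big]=J(\alpha P+\varepsilon Q_{\mathcal C}), \tag{11}$$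
where the last equality is (9).

**Step 5. Derivatives of $D$ and $Q$ along $\xi$.** We have $\overline\nabla_\xi N=-\alpha\xi=i\alpha N$, so $\overline\nabla_\xi$ preserves both $\mathbb CN$ and $\mathcal C$. The derivative of $D(N,N)$ is $D(i\alpha N,N)+D(N,i\alpha N)=0$ and that of $Q(N)$ is $2i\alpha Q(N)$. Hence
$$\nabla^{\mathcal C}_\xi D_{\mathcal C}=0,\qquad\nabla_\xi^{\mathcal C}Q_{\mathcal C}=2\alpha JQ_{\mathcal C}. \tag{12}$$

## 5. Constancy of $\alpha$: the rank one argument and why it becomes vacuous

A natural plan is: show that $\alpha$ is constant, deduce that the principal curvatures are constant, and then follow the normal geodesics to a focal set. In rank one the first step is immediate. By (6), $DN=\{NNN\}=N$, so $w=0$, $\theta=0$ and $d\alpha=h\eta$. Take $d$ again: $0=dh\wedge\eta+h\,d\eta$. On $X,JX\in\mathcal C$ with $|X|=1$ this says $hk=0$ by (3). So $h=0$, $d\alpha=0$, and by (9) $P^2=\kappa-\frac\varepsilon2$ is a constant.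

In higher rank $DN=\sum a_i^3c_i$ need not be a multiple of $N=\sum a_ic_i$, so $\theta$ survives, and the eigenvalues of $D_{\mathcal C}$, hence of $P^2$, may move. One still tries $d(d\alpha)=0$. Let us see what it gives on $\mathcal C$. Write $'$ for $\nabla^{\mathcal C}_\xi$ (or $\xi$ on functions), and, in this section and the next, $P,Q$ for $P,Q_{\mathcal C}$; both anticommute with $J$.

**Step 1. A commutator relation.** We compare two computations of $(P^2)'$. By (11), $P'P+PP'=J(\alpha P+\varepsilon Q)P-JP(\alpha P+\varepsilon Q)=\varepsilon J[Q,P]$. By (9) and (12), $(P^2)'=\kappa'=-\frac{kh}2$. So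
$$[Q,P]=sJ,\qquad s=\tfrac{\varepsilon kh}2. \tag{13}$$

**Step 2. The form $d\theta$.** By the Leibniz rule,
$$\overline\nabla_X(DN)=\overline\nabla_X\{NNN\}=-(2D+Q)SX. \tag{14}$$
Since $\theta=g(DN,\cdot)$ and $\overline\nabla$ is torsion free,
$$d\theta(X,Y)=g(\overline\nabla_X(DN),Y)-g(\overline\nabla_Y(DN),X). \tag{15}$$
For $X,Y\in\mathcal C$ this is $g([S,2D_{\mathcal C}+Q_{\mathcal C}]X,Y)=g([P,Q_{\mathcal C}]X,Y)=-s\,g(JX,Y)$, as $P$ commutes with $D_{\mathcal C}$.

**Step 3. The vacuous identity.** For a unit $X\in\mathcal C$, evaluate $0=2\varepsilon d\theta+dh\wedge\eta+h\,d\eta$ on $(X,JX)$: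
$$0=-2\varepsilon s+hk=-kh+kh .$$
The two terms cancel identically, so the rank one trick gives no information about $h$. This is the exact place where it stops.

What remains unused is (13) itself. It is an identity between endomorphisms, so it can be differentiated along $\xi$, and (11), (12) form a closed system for $P,Q,D_{\mathcal C}$ under this differentiation. Doing this twice produces algebraic equations whose incompatibility can be read off from the Peirce decomposition of $N$.

## 6. The derivative $\xi\alpha$ vanishes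

**Step 1. Differentiate (13) once.** With (11), (12), $QJ=-JQ$ and $PJ=-JP$:
$$[Q,P]'=2\alpha JQP+QJ(\alpha P+\varepsilon Q)-J(\alpha P+\varepsilon Q)Q-2\alpha PJQ$$
$$=J\big(2\alpha QP-\alpha QP-\varepsilon Q^2-\alpha PQ-\varepsilon Q^2+2\alpha PQ\big)=J\big(\alpha(QP+PQ)-2\varepsilon Q^2\big).$$
The derivative of the right side of (13) is $s'J$. Hence
$$\alpha(QP+PQ)-2\varepsilon Q^2=s'\,I. \tag{16}$$

**Step 2. Differentiate again.** We have $(Q^2)'=2\alpha JQ^2+2\alpha QJQ=0$, and
$$(QP+PQ)'=J\big(2\alpha QP-\alpha QP-\varepsilon Q^2+\alpha PQ+\varepsilon Q^2-2\alpha PQ\big)=\alpha J[Q,P]=-\alpha s\,I .$$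
So the derivative of (16) is
$$h(QP+PQ)=(s''+\alpha^2s)\,I. \tag{17}$$
Where $h\ne0$, (17) shows that $QP+PQ$ is a scalar, and then (16) shows that $Q_{\mathcal C}^2$ is a scalar.

**Step 3. What a scalar $Q_{\mathcal C}^2$ means.** *Claim: if $Q_{\mathcal C}^2$ is a scalar at a point, then $w=0$ there.* Let $N=\sum_{i\le\rho}a_ic_i$ with $a_i>0$ and $\sum a_i^2=1$.

If $\rho=1$, then $DN=N$ and $w=0$. For $i<j\le\rho$ the space $V_{ij}$ is nonzero, lies in $\mathcal C$, is preserved by $Q(N)$, and $Q_{\mathcal C}^2=a_i^2a_j^2$ on it. If $\rho\ge3$, then $a_ia_j=a_ia_k$ for all distinct $i,j,k\le\rho$, so all $a_i$ are equal, $DN=\sum a_i^3c_i=N/\rho$ and $w=0$.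

If $\rho=2$, then $u=a_2c_1-a_1c_2$ is a unit vector in $\mathcal C$ and $Q(N)u=a_1a_2(a_1c_1-a_2c_2)$. The part of this vector orthogonal to $N$ is a multiple of $u$, with coefficient $\langle Q(N)u,u\rangle=2a_1^2a_2^2$. So $Q_{\mathcal C}^2u=4a_1^4a_2^4u$. Comparing with $V_{12}$, $4a_1^4a_2^4=a_1^2a_2^2$, so $a_1a_2=\frac12$. With $a_1^2+a_2^2=1$ this gives $a_1=a_2$ and $w=0$.

**Step 4. Conclusion.** If $h\ne0$ at some point, then on a nonempty open set $w=0$, so $\theta=0$ and $d\alpha=h\eta$. Now the rank one argument applies: $0=dh\wedge\eta+h\,d\eta$, evaluated on $X,JX\in\mathcal C$, gives $hk|X|^2=0$, a contradiction. So $h\equiv0$, hence $s\equiv0$, and (13), (16) become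
$$[Q_{\mathcal C},P]=0,\qquad Q_{\mathcal C}(\alpha P-\varepsilon Q_{\mathcal C})=0. \tag{18}$$

## 7. The normal vector is a multiple of a tripotent

We now show $w\equiv0$. By (10) and Section 6, $d\alpha=2\varepsilon\theta$, so $d\theta=0$.

**Step 1. $w$ is an eigenvector of $P$.** This uses $d\theta(X,\xi)=0$. Since $D\xi=-iDN$ and $Q\xi=iQN=iDN$, we have $(2D+Q)\xi=-iDN$. For $X\in\mathcal C$, (14) and (15) give
$$0=-g((2D+Q)SX,\xi)+\alpha g((2D+Q)\xi,X)=g(SX,JDN)-\alpha g(JDN,X)=g(Jw,(S-\alpha)X),$$
the last step because $(S-\alpha)X\in\mathcal C$. So $SJw=\alpha Jw$, i.e. $PJw=(\alpha-\frac k2)Jw$, and since $PJ=-JP$,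
$$Pw=(\tfrac k2-\alpha)w. \tag{19}$$

**Step 2. Set-up at a point with $w\ne0$.** Suppose $w\ne0$ at a point. Write $N=\sum_{i\le\rho}a_ic_i$ with all $a_i>0$; then $\rho\ge2$. Let $e=\sum_{i\le\rho}c_i$ and
$$\mathcal C_1=\mathcal C\cap V_1(e)=\bigoplus_{i<j\le\rho}V_{ij}\oplus(B\oplus iB),\qquad B=\Big\{\sum_{i\le\rho}x_ic_i:\ x_i\in\mathbb R,\ \sum x_ia_i=0\Big\}.$$
By (F1), $Q_{\mathcal C}$ vanishes on $V_{1/2}(e)\oplus V_0(e)$ and preserves $\mathcal C_1$. On $V_{ij}$ it is $a_ia_j\tau$. On $B$ it is the compression $M_B$ to $B$ of $\operatorname{diag}(a_i^2)$, which is positive definite; and $D_{\mathcal C}|_B=M_B$ too. Being antilinear, $Q_{\mathcal C}$ is $-iM_B(-i\,\cdot)$ on $iB$. So $Q_{\mathcal C}$ is injective on $\mathcal C_1$ and its image is $\mathcal C_1$. By (18), $(\alpha P-\varepsilon Q_{\mathcal C})Q_{\mathcal C}=0$, so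
$$\alpha P=\varepsilon Q_{\mathcal C}\ \text{on }\mathcal C_1,\qquad\alpha\ne0,\qquad\alpha^{-2}Q_{\mathcal C}^2+\varepsilon D_{\mathcal C}=\kappa\ \text{on }\mathcal C_1. \tag{20}$$
Here $\alpha\ne0$ because $\mathcal C_1\supset V_{12}\ne0$ and $Q_{\mathcal C}$ is injective there; the last equation is (9). In particular every eigenvalue of $M_B$ is a root of
$$\mathcal F(x)=\alpha^{-2}x^2+\varepsilon x-\kappa.$$

**Step 3. Only two singular values.** With $\mu=\sum a_i^4=\langle DN,N\rangle$ we have $w=\sum(a_i^3-\mu a_i)c_i\in B$, and (19), (20) give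
$$M_Bw=x_ww,\qquad x_w=\varepsilon\alpha(\tfrac k2-\alpha).$$
Written out, $a_i^5-\mu a_i^3-\nu a_i=x_w(a_i^3-\mu a_i)$ with some $\nu\in\mathbb R$ (the term $\nu N$ is removed by the compression). Divided by $a_i$, this is a monic quadratic equation for $a_i^2$. So $a_i^2$ takes at most two values, and exactly two since $w\neq0$. Write $N=b_1e_1+b_2e_2$ with $b_1\ne b_2$ positive and orthogonal tripotents $e_1,e_2$ of ranks $m_1,m_2$, $m_1+m_2=\rho$, $m_1b_1^2+m_2b_2^2=1$. Then $w$ is a multiple of $u=b_2m_2e_1-b_1m_1e_2$, for which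
$$|u|^2=m_1m_2(m_2b_2^2+m_1b_1^2)=m_1m_2,\qquad\langle Du,u\rangle=\rho\,b_1^2b_2^2\,m_1m_2 .$$
Hence
$$\rho\,b_1^2b_2^2=x_w=\varepsilon\alpha(\tfrac k2-\alpha). \tag{21}$$
Applying (20) to a nonzero $V_{ij}$ with $a_i=b_1$, $a_j=b_2$,
$$\alpha^{-2}b_1^2b_2^2+\tfrac\varepsilon2(b_1^2+b_2^2)=\kappa=\tfrac k2(\tfrac k2-\alpha). \tag{22}$$
If $m_s\ge2$, the difference of two $c_i$'s of the $s$-th group lies in $B$ and is an eigenvector of $M_B$, so
$$\mathcal F(b_s^2)=0. \tag{23}$$

**Step 4. The case $m_1=m_2=1$ is impossible.** Here $\rho=2$ and $b_1^2+b_2^2=1$. Insert (21) in (22). The left side is $\frac{\varepsilon(k/2-\alpha)}{2\alpha}+\frac\varepsilon2=\frac{\varepsilon k}{4\alpha}$, so $\alpha(\frac k2-\alpha)=\frac\varepsilon2$. Then (21) gives $b_1^2b_2^2=\frac14$, so $b_1=b_2$, a contradiction.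

**Step 5. The case that some $m_s\ge2$ is impossible.** Let $t$ denote the other index. First, $b_t^2=\frac1\rho$ cannot happen: it gives $m_sb_s^2=1-\frac{m_t}\rho=\frac{m_s}\rho$ and $b_s=b_t$. So $b_s^2\ne x_w=\rho b_s^2b_t^2$, and by (23) and Step 3 $b_s^2$ and $x_w$ are the two roots of $\mathcal F$. Thus $b_s^2+x_w=-\varepsilon\alpha^2$. Both roots are positive, so $\varepsilon=-1$, and
$$b_s^2=\alpha^2-x_w=\alpha^2-\big(\alpha^2-\tfrac{\alpha k}2\big)=\tfrac{\alpha k}2 .$$
Put $y=2\alpha/k>0$. Then $\alpha=\frac{yk}2$, $b_s^2=\frac{yk^2}4$, $x_w=\frac{yk^2}4(y-1)$, and (21) gives $b_t^2=\frac{y-1}\rho$. Since $b_s^2/\alpha^2=\frac1y$, (22) reads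
$$\frac{y-1}{\rho y}-\frac{yk^2}8-\frac{y-1}{2\rho}=\frac{k^2}4(1-y)\iff(2-y)\Big[\frac{y-1}{2\rho y}-\frac{k^2}8\Big]=0 .$$
If $y=2$, then $b_t^2=\frac1\rho$, excluded above. Otherwise $\frac{y-1}\rho=\frac{yk^2}4$, that is $b_t^2=b_s^2$, a contradiction.

**Step 6. Conclusion.** So $w\equiv0$, and by (10) with $h=0$ the function $\alpha$ *is constant*. From $a_i^3=\mu a_i$ we get $a_i^2=\mu=\frac1\rho$, so $N=e/\sqrt\rho$ with a tripotent $e$ of rank $\rho$. As $\frac1\rho=\langle DN,N\rangle$ is continuous and $M$ is connected, $\rho$ is constant.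

## 8. Maximality and the shape operator

Now $D=\frac1\rho D(e,e)$ has its eigenvalues in $\{\frac1\rho,\frac1{2\rho},0\}$, so its eigenspaces $V_1(e),V_{1/2}(e),V_0(e)$ form smooth bundles over $M$; write $V_1,V_{1/2},V_0$.

**Step 1. $e$ is maximal.** Suppose $V_0\ne0$. Then $V_0=\ker D_{\mathcal C}\subset\mathcal C$ is preserved by $P$ (by (9)), hence by $S$. On $V_0$ the operator $P$ anticommutes with $J$, so it has real trace $0$, and $S=\frac k2+P$ has nonzero trace. So at some point there is $X\in V_0$ with $Z:=SX\ne0$, $Z\in V_0$. Let $Y$ be a section of $V_0$ with value $Z$ at this point. By (F2), $D(N,Y)=0$; differentiate along $X$, with $U=\overline\nabla_XY$: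
$$-D(Z,Z)+D(N,U)=0 .$$
Apply this to $Z$ and pair with $Z$. By (F1), $\langle D(Z,Z)Z,Z\rangle>0$. On the other hand
$$\langle D(N,U)Z,Z\rangle=\langle Z,D(U,N)Z\rangle=\langle Z,\{UNZ\}\rangle=\langle Z,D(Z,N)U\rangle=0,$$
because $D(V_0,V_1)=0$. This is a contradiction. So $\rho=r$, $e$ is maximal and $N=e/\sqrt r$.

**Step 2. Eigenspaces of the curvature.** Put $V_1'=V_1\ominus\mathbb CN$, so $\mathcal C=V_1'\oplus V_{1/2}$. On these two spaces $D=\frac1r,\frac1{2r}$ and $Q=\frac1r\tau,0$; further $QN=DN=\frac1rN$, so $D\xi=\frac1r\xi$ and $Q\xi=-\frac1r\xi$. Let $V_1'^\pm$ be the $\pm1$-eigenspaces of $\tau$ on $V_1'$; then $JV_1'^+=V_1'^-$. By (5), with $c^2=2/r$,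
$$\overline R_N=\varepsilon c^2\ \text{on }\mathbb R\xi\oplus V_1'^-,\qquad0\ \text{on }V_1'^+,\qquad\tfrac{\varepsilon c^2}4\ \text{on }V_{1/2}. \tag{24}$$
By (9), $P$ preserves $V_1'$ and $V_{1/2}$, and if $V_{1/2}\ne0$ then $P^2=p^2:=\kappa-\frac\varepsilon{2r}$ there, with a constant $p\ge0$.

**Step 3. The case $r\ge2$.** Then $V_1'\ne0$, since it contains $V_{12}$. On $V_1'$, $Q_{\mathcal C}=\frac1r\tau$ is invertible, so (18) gives $\alpha P=\frac\varepsilon r\tau$; hence $\alpha\ne0$ and $P=\frac\varepsilon{r\alpha}\tau$. One more relation comes from differentiating $\{NNN\}=\frac1rN$: by (14), $(2D+Q)SX=\frac1rSX$ for $X\in TM$. For $0\ne X\in V_1'^+$, $SX=(\frac k2+\frac\varepsilon{r\alpha})X$ and $2D+Q=\frac3r$, so $\frac3rSX=\frac1rSX$ and $SX=0$. Therefore $\frac k2=-\frac\varepsilon{r\alpha}$, and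
$$k\alpha=-\varepsilon c^2,\quad S=0\text{ on }V_1'^+,\quad S=k\text{ on }V_1'^-,\quad p^2=\tfrac14(k^2+\varepsilon c^2)\ (\text{if }V_{1/2}\ne0). \tag{25}$$
For the last formula: $p^2=\frac{k^2}4-\frac{\alpha k}2-\frac\varepsilon{2r}=\frac{k^2}4+\frac\varepsilon{2r}$.

**Step 4. The case $r=1$, $p\ne0$: (25) holds again.** Here $V_1'=0$, $\mathcal C=V_{1/2}$, $Q_{\mathcal C}=0$ and $P^2=p^2$ on $\mathcal C$. First we show that $P$ is parallel along $\mathcal C$. For $X,Y\in\mathcal C$, (6) gives $\{XYN\}=\frac12\langle X,Y\rangle N$, so $\overline R(X,Y)N\in\mathbb CN$ and the $\mathcal C$-part of Codazzi says that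
$$T(X,Y,Z)=g((\nabla_X^{\mathcal C}P)Y,Z)$$
is symmetric in $X,Y$ (note $g((\nabla_XS)Y,Z)=T(X,Y,Z)$ for $X,Y,Z\in\mathcal C$, as $SZ\in\mathcal C$). It is also symmetric in $Y,Z$, so it is totally symmetric. From $(\nabla^{\mathcal C}_XP)P+P(\nabla^{\mathcal C}_XP)=0$ we get $T(X,Y,Z)=0$ if $Y,Z$ lie in the same eigenspace of $P$, because the eigenvalues $\pm p$ are nonzero. There are only two eigenspaces, so among three eigenvectors two lie in the same one, and total symmetry gives $T=0$. With (11),
$$\nabla_X^{\mathcal C}P=\alpha\,\eta(X)JP\qquad(X\in TM).$$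

Next we compare curvatures. Differentiating once more (the term with $\eta\wedge\eta$ vanishes, and $\alpha$ is constant), for a unit $X\in\mathcal C$
$$[R^{\mathcal C}(X,JX),P]=\alpha\,d\eta(X,JX)JP=\alpha kJP .$$
From (8), for $X,Y\in\mathcal C$ and a section $Z$ of $\mathcal C$, $\pi_{\mathcal C}\overline\nabla_X\overline\nabla_YZ=\nabla^{\mathcal C}_X\nabla_Y^{\mathcal C}Z-\langle Z,SY\rangle SX$, so
$$R^{\mathcal C}(X,Y)Z=\pi_{\mathcal C}\overline R(X,Y)Z+\langle Z,SY\rangle SX-\langle Z,SX\rangle SY .$$
Choose $PX=pX$ and $0\ne Z\in\mathcal C$ with $\langle Z,X\rangle=0$; this is possible since $n-1\ge2$. As $P$ is antilinear and $g$-symmetric, $\langle PZ,X\rangle=\langle PX,Z\rangle=0$ too. Since $SX\in\mathbb RX$ and $SJX\in\mathbb RJX$, the last two terms vanish for $Z$ and for $PZ$ (with $Y=JX$). By (5) and (6), $\overline R(X,JX)Z=-2i\varepsilon\{XXZ\}=-i\varepsilon Z$, and likewise for $PZ$. So, $P$ being antilinear,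
$$[R^{\mathcal C}(X,JX),P]Z=-i\varepsilon PZ-P(-i\varepsilon Z)=-2i\varepsilon PZ,\qquad PZ\ne0 .$$
Hence $k\alpha=-2\varepsilon=-\varepsilon c^2$, and $p^2=\kappa-\frac\varepsilon2=\frac14(k^2+\varepsilon c^2)$: this is (25) with $V_1'=0$.

**Step 5. The case $r=1$, $p=0$.** Then $S=\frac k2$ on $\mathcal C$, and $\kappa=\frac\varepsilon2$ gives $\alpha=\frac k2-\frac\varepsilon k$ (and $c^2=2$).

**Step 6. Four cases.** If $\varepsilon=-1$, (25) holds and $V_{1/2}\ne0$, then $p^2\ge0$ forces $k\ge c$, and $k=c$ forces $p=0$. So one of the following holds.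

* **(I)** (25) holds, with $\varepsilon=1$, or with $\varepsilon=-1$ and $k>c$ (for $r=1$: $p\ne0$).
* **(II)** $\varepsilon=-1$, $k=c$. Then $\alpha=c$, $S=\frac k2$ on $V_{1/2}$ and, for $r\ge2$, $S=\frac k2(1-\tau)$ on $V_1'$. (For $r=1$ we must have $p=0$, and $\alpha=\frac k2+\frac1k=c$ because $c^2=2$.)
* **(III)** $\varepsilon=-1$, $k<c$: either $r\ge2$, $V_{1/2}=0$ and (25), or $r=1$ and $p=0$.
* **(IV)** $r=1$, $p=0$, with $\varepsilon=1$, or with $\varepsilon=-1$ and $k>c$.

In case (I), if $V_{1/2}\ne0$, then $p>0$.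

## 9. Focal submanifolds and orbits

Let $\Phi_s(x)=\exp_x(sN_x)$, $\gamma_x(s)=\Phi_s(x)$, and for a fixed $t$ let $\nu_x=\gamma_x'(t)$. Write $\|$ for parallel transport along $\gamma_x$.

If $SX=\lambda X$ and $\overline R_NX=\varkappa X$, then $d\Phi_s(X)$ is the Jacobi field along $\gamma_x$ with initial value $X$ and initial derivative $\overline\nabla_XN=-SX$. As $\overline R$ is parallel,
$$d\Phi_s(X)=f(s)X^\|,\qquad f''+\varkappa f=0,\ f(0)=1,\ f'(0)=-\lambda, \tag{26}$$
and the covariant derivative of $\nu$ in direction $X$ is $f'(t)X^\|$.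

**Lemma 3 (focal submanifold).** Suppose $TM=T^0\oplus T^1$ is an orthogonal sum of smooth subbundles, each spanned by common eigenvectors of $S$ and $\overline R_N$, such that for some $t>0$: $f(t)=0\ne f'(t)$ on $T^0$, and $f(t)\ne0=f'(t)$ on $T^1$. Then there is one complete connected totally geodesic $\hat F$ which, for every $x\in M$, passes through $\Phi_t(x)$ with tangent space $(T^1_x)^\|$; and $\nu_x$ is normal to it.

*Proof.* $\Phi_t$ has constant rank $\dim T^1$ and kernel $T^0$. So for a small connected neighbourhood $U$ of a given point, $F=\Phi_t(U)$ is a connected embedded submanifold with $T_{\Phi_t(y)}F=(T^1_y)^\|$ and normal space $\mathbb R\nu_y\oplus(T_y^0)^\|$.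

To find the shape operator of $F$ with respect to $\nu_y$, take a local section $\sigma$ of $\Phi_t:U\to F$ with $\sigma(\Phi_t(y))=y$. Then $\nu\circ\sigma$ is a normal field extending $\nu_y$. Its derivative in a tangent direction $v$ is the derivative of $\nu$ in direction $d\sigma(v)\in T^0\oplus T^1$; the $T^1$-part contributes $0$, the $T^0$-part contributes a vector of $(T^0)^\|$, which is normal. So the tangential part is $0$, and this shape operator vanishes.

Let $d=\dim T^0$. Over $q\in F$, the fibre $\Phi_t^{-1}(q)\cap U$ has dimension $d$ and tangent spaces $T^0$. The map $y\mapsto\nu_y$ from it to the $d$-dimensional unit normal sphere at $q$ is an immersion, since $f'(t)\ne0$ on $T^0$; so its image is open and spans the normal space. The second fundamental form is linear in the normal vector, so $F$ is totally geodesic.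

By (S3), $(T^1_y)^\|$ is a Lie triple system; let $\hat F_y$ be the complete connected totally geodesic submanifold through $\Phi_t(y)$ tangent to it. Since $F$ is connected and totally geodesic, for all $y\in U$ it is an open part of $\hat F_y$, and these $\hat F_y$ coincide. So $\hat F_y$ is locally constant in $y$, and constant because $M$ is connected. $\square$

**Lemma 4 (from unit normals to orbits).** Let $\hat F$ be a closed embedded totally geodesic submanifold (a point is allowed), let $L$ be a closed subgroup of $I(\overline M)$ that preserves $\hat F$ and is transitive on its unit normal bundle, and suppose that every $x\in M$ is $\exp(t\zeta)$ with $\zeta$ a unit normal of $\hat F$. Then $M$ is an open part of an $L$-orbit.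

*Proof.* Fix $x_0\in M$. Since $l\exp(t\zeta)=\exp(t\,dl\,\zeta)$, the set of all $\exp(t\zeta)$ is the orbit $L\cdot x_0$, and $M\subset L\cdot x_0$. The orbit is a closed embedded submanifold. It is the smooth image of the $(2n-1)$-dimensional unit normal bundle, so by Sard's theorem it has measure zero and its dimension is at most $2n-1$. The immersion of $M$ is smooth as a map into the embedded submanifold $L\cdot x_0$, and it is an immersion; so the dimension is $2n-1$ and $M\to L\cdot x_0$ is a local diffeomorphism onto an open subset. $\square$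

## 10. Theorem 1 in cases (I), (III), (IV)

### Case (I): tubes around Lagrangian submanifolds

**Step 1. Jacobi fields.** Let $k=c\cot ct$, $0<ct<\frac\pi2$, if $\varepsilon=1$, and $k=c\coth ct$ if $\varepsilon=-1$. Let $E_\pm\subset V_{1/2}$ be the $\pm p$-eigenspaces of $P$; $JE_+=E_-$. For $\varepsilon=1$, (25) gives $\alpha=-c\tan ct$, $p=\frac c{2\sin ct}$, $\frac k2+p=\frac c2\cot\frac{ct}2$, $\frac k2-p=-\frac c2\tan\frac{ct}2$. With (24), the functions $f$ of (26) are
$$\xi:\tfrac{\cos c(t-s)}{\cos ct};\quad V_1'^+:1;\quad V_1'^-:\tfrac{\sin c(t-s)}{\sin ct};\quad E_+:\tfrac{\sin\frac c2(t-s)}{\sin\frac{ct}2};\quad E_-:\tfrac{\cos\frac c2(t-s)}{\cos\frac{ct}2}.$$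
For $\varepsilon=-1$: $\alpha=c\tanh ct$, $\frac k2+p=\frac c2\coth\frac{ct}2$, $\frac k2-p=\frac c2\tanh\frac{ct}2$, and $\sin,\cos$ are replaced by $\sinh,\cosh$. So Lemma 3 applies with
$$T^0=V_1'^-\oplus E_+\ (\dim_{\mathbb R}=n-1),\qquad T^1=\mathbb R\xi\oplus V_1'^+\oplus E_-\ (\dim_{\mathbb R}=n).$$
Since $JT^1=\mathbb RN\oplus T^0$, the submanifold $\hat F$ is Lagrangian.

**Step 2. The reflection in $\hat F$.** We need a group, and it will be a centralizer. Fix $x_0\in M$, $q_0=\Phi_t(x_0)$, $\mathfrak m=(T^1_{x_0})^\|$, and let $C_F$ be $+1$ on $\mathfrak m$ and $-1$ on $J\mathfrak m$. It preserves $\overline R$: components $g(\overline R(\cdot,\cdot)\cdot,\cdot)$ with exactly one entry in $J\mathfrak m$ vanish, because $\mathfrak m$ is a Lie triple system. Those with three vanish because $g(\overline R(Jx,Jy)Jz,w)=-g(\overline R(x,y)z,Jw)=0$ for $x,y,z,w\in\mathfrak m$; the curvature symmetries cover the other positions. By (S1), $C_F=d\vartheta_{q_0}$ for an isometric involution $\vartheta$ fixing $q_0$. The component of $\operatorname{Fix}(\vartheta)$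 through $q_0$ is closed, embedded, totally geodesic and tangent to $\mathfrak m$, so it is $\hat F$. Let $L$ be the identity component of the centralizer of $\vartheta$ in $G$. It is a closed subgroup of $I(\overline M)$, it preserves $\operatorname{Fix}(\vartheta)$ and, being connected, it preserves $\hat F$.

**Step 3. $L$ is transitive on unit normals.** The transvections along geodesics of $\hat F$ through $q_0$ commute with $\vartheta$, so they lie in $L$, and $L$ is transitive on $\hat F$. By (S2) the isotropy algebra of $L$ at $q_0$ contains all $\overline R(X,Y)$, $X,Y\in\mathfrak m$. Let $X_0=\xi^\|\in\mathfrak m$, so $JX_0=\nu_{x_0}$. Since $D(\xi,\xi)=D(N,N)$ and $Q(\xi)=-Q(N)$, we have $\overline R_\xi=\varepsilon(D+Q)$, which is $\varepsilon c^2$ on $V_1'^+$ and $\frac{\varepsilon c^2}4$ on $E_-$. So $\overline R_{X_0}$ is definite on $\mathfrak m\ominus\mathbb RX_0$. As $\overline R(X_0,Y)X_0=-\overline R_{X_0}Y$, the orbit of $X_0$ under the compact group $L_{q_0}$ is open in the unit sphere of $\mathfrak m$. It is also closed,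 hence it is the whole (connected) sphere. Elements of $L_{q_0}$ commute with $J$, so $L_{q_0}$ is transitive on the unit sphere of $J\mathfrak m$, and $L$ is transitive on the unit normal bundle of $\hat F$.

**Step 4. Conclusion.** Every $x\in M$ equals $\exp(-t\nu_x)$, and $-\nu_x$ is a unit normal of $\hat F$. By Lemma 4, $M$ is an open part of $L\cdot x_0$, and of the tube of radius $t$ around $\hat F$. Also $\hat F$ has rank one: $\overline R_{X_0}$ has kernel $\mathbb RX_0$ on $\mathfrak m$, and $L_{q_0}$ is transitive on the unit vectors of $\mathfrak m$.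

### Case (III): tubes around complex hypersurfaces

Here $\varepsilon=-1$. If $r\ge2$ (so $V_{1/2}=0$), put $k=c\tanh ct$; then $\alpha=c^2/k=c\coth ct$. If $r=1$, put $k=c\tanh\frac{ct}2$; since $\frac1c=\frac c2$, $\alpha=\frac k2+\frac1k=\frac c2(\tanh\frac{ct}2+\coth\frac{ct}2)=c\coth ct$. The functions $f$ are
$$\xi:\tfrac{\sinh c(t-s)}{\sinh ct};\quad V_1'^+:1;\quad V_1'^-:\tfrac{\cosh c(t-s)}{\cosh ct};\quad V_{1/2}\ (r=1):\tfrac{\cosh\frac c2(t-s)}{\cosh\frac{ct}2}.$$
So Lemma 3 applies with $T^0=\mathbb R\xi$, $T^1=\mathcal C$, and $\hat F$ is a complex hypersurface.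

Fix $x_0\in M$, $q_0=\Phi_t(x_0)$, $\nu=\nu_{x_0}$. Both $(\mathcal C_{x_0})^\|$ and $\mathbb C\nu$ are Lie triple systems, the latter because $\{\nu\nu\nu\}=\frac1r\nu$. So components of $\overline R$ with one or with three entries in $\mathbb C\nu$ vanish, and the map that is $+1$ on $(\mathcal C_{x_0})^\|$ and $-1$ on $\mathbb C\nu$ preserves $\overline R$. As in case (I), it is $d\vartheta_{q_0}$ for an isometric involution $\vartheta$, $\hat F$ is a component of $\operatorname{Fix}(\vartheta)$, and we let $L$ be the identity component of the centralizer of $\vartheta$ in $G$. It contains the transvections along $\hat F$, so it is transitive on $\hat F$. It also contains the circle of isometries fixing $q_0$ with differentials $e^{i\varphi}$: these exist by (S1), because $\overline R(e^{i\varphi}x,e^{i\varphi}y)e^{i\varphi}z=e^{i\varphi}\overline R(x,y)z$, they lie in $G$ by connectedness, and they commute with $\vartheta$ because $d\vartheta_{q_0}$ is complex linear. This circle is transitive on the unit vectors of $\mathbb C\nu$. So $L$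 is transitive on the unit normal bundle of $\hat F$, and Lemma 4 finishes the case.

### Case (IV): geodesic spheres

Put $k=c\cot\frac{ct}2$, $0<ct<\pi$, if $\varepsilon=1$, and $k=c\coth\frac{ct}2$ if $\varepsilon=-1$. Then $\alpha=\frac k2-\frac\varepsilon k=c\cot ct$, resp. $c\coth ct$. The functions $f$ are $\frac{\sin c(t-s)}{\sin ct}$ on $\xi$ and $\frac{\sin\frac c2(t-s)}{\sin\frac{ct}2}$ on $\mathcal C$ (resp. with $\sinh$). All vanish at $s=t$, so $d\Phi_t=0$ and $\Phi_t$ is constant, say $q_0$. In rank one every unit vector is a maximal tripotent, so by (F3) the compact group $G_{q_0}$ is transitive on unit vectors at $q_0$. Lemma 4 with $\hat F=\{q_0\}$, $L=G_{q_0}$ shows that $M$ is an open part of the orbit $G_{q_0}\cdot x_0$, a geodesic sphere.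

## 11. Theorem 1 in case (II): horospheres

In case (II), (24) gives $\varepsilon=-1$ and
$$S=\sqrt{-\overline R_N}:\quad c\text{ on }\xi,\quad0\text{ on }V_1'^+,\quad c\text{ on }V_1'^-,\quad\tfrac c2\text{ on }V_{1/2}. \tag{27}$$
The method of Section 9 has nothing to work with here: by (26), with $\lambda\ge0$ and $\varkappa=-\lambda^2$, $f(s)=\cosh\lambda s-\sinh\lambda s=e^{-\lambda s}$ for $\lambda>0$ and $f=1$ for $\lambda=0$. So $f$ has no zero and there is no focal set. We instead compare $M$ with a model hypersurface through a first order system.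

**Definition (horospheres).** Let $\overline M$ be of noncompact type and $\gamma$ a unit speed geodesic with end point $z$ at infinity. The Busemann function $b(x)=\lim_{s\to\infty}(d(x,\gamma(s))-s)$ is convex and $1$-Lipschitz, and Busemann functions of asymptotic geodesics differ by constants. Its level sets are the horospheres centred at $z$.

**Lemma 5.** Let $\overline M$ be of noncompact type, $N_0\in T_{x_0}\overline M$ any unit vector, $\gamma$ the geodesic with $\gamma'(0)=N_0$. Then $b$ is smooth; $\nu:=-\operatorname{grad}b$ is a unit field with $\nu_{x_0}=N_0$ and $-\overline\nabla\nu=\sqrt{-\overline R_\nu}$ everywhere; every vector $\nu_y$ lies in the $G$-orbit of $N_0$; and the horosphere $H_z=b^{-1}(b(x_0))$ is closed and is an orbit of the closed group $\operatorname{Stab}_G(H_z)$.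

*Proof.* Let $H$ be the element of $\mathfrak p$ corresponding to $N_0$, in the Cartan decomposition at $x_0$, so $\gamma(s)=\exp(sH)x_0$. Choose a maximal abelian $\mathfrak a\subset\mathfrak p$ containing $H$ and a chamber whose closure contains $H$, and let $B=AN_+$ be the solvable part of the Iwasawa decomposition. It is simply transitive on $\overline M$, and $g\mapsto gx_0$ is a diffeomorphism $B\to\overline M$.

*$B$ fixes $z$.* For $g=an$ in $B$, $\exp(-sH)g\exp(sH)$ stays bounded for $s\ge0$: $a$ is unchanged, and $\operatorname{Ad}(\exp(-sH))$ acts by $e^{-s\lambda(H)}\le1$ on the positive root spaces. Hence $d(g\gamma(s),\gamma(s))=d(\exp(-sH)g\exp(sH)x_0,x_0)$ is bounded. Since $b(gx)=\lim(d(x,g^{-1}\gamma(s))-s)$ is the Busemann function of $g^{-1}\gamma$, which is asymptotic to $\gamma$, we get $b(gx)=b(x)+\chi(g)$. The map $\chi:B\to\mathbb R$ is a continuous homomorphism, hence smooth, and $b(gx_0)=b(x_0)+\chi(g)$ shows that $b$ is smooth.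

*The field $\nu$.* Along $g\gamma$, $b(g\gamma(s))=-s+\chi(g)$ decreases at unit rate; as $b$ is $1$-Lipschitz, $\operatorname{grad}b=-(g\gamma)'$ along $g\gamma$. So $\nu=(g\gamma)'$ there: $\nu$ is a unit field whose integral curves are geodesics, $\nu_{gx_0}=dg\,N_0$, and $\nu$ is $B$-invariant.

*The operator $A=-\overline\nabla\nu=\operatorname{Hess}b$.* From $\overline\nabla_\nu\nu=0$,
$$\overline R(X,\nu)\nu=-\overline\nabla_\nu\overline\nabla_X\nu-\overline\nabla_{[X,\nu]}\nu=\overline\nabla_\nu(AX)+A(-AX-\overline\nabla_\nu X)=(\overline\nabla_\nu A)X-A^2X .$$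
So $\overline\nabla_\nu A=A^2+\overline R_\nu$. The transvections $\exp(sH)\in B$ leave $A$ invariant and induce parallel transport along $\gamma$; so $\overline\nabla_\nu A=0$ along $\gamma$ and $A^2=-\overline R_\nu$ there. As $b$ is convex, $A\ge0$, so $A=\sqrt{-\overline R_\nu}$ at $x_0$, and by $B$-invariance everywhere.

*The orbit.* $H_z$ is closed, and $gx_0\in H_z$ if and only if $\chi(g)=0$, so $\ker\chi$ is transitive on $H_z$. The stabilizer in $G$ of the closed set $H_z$ is a closed group that contains $\ker\chi$, and $H_z$ is its orbit. $\square$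

**Step 1. The tangent distribution.** Fix $x_0\in M$ and let $N_0=N_{x_0}$, with $H_z$, $\nu$ as in Lemma 5. Let $\mathcal O\subset T\overline M$ be the set of all $e/\sqrt r$, $e$ a maximal tripotent. By (F3) it is one $G$-orbit, so by (S4) it is an embedded submanifold. For $v\in\mathcal O$ put
$$\mathcal E_v=\big\{X^{hor}-(\sqrt{-\overline R_v}\,X)^{vert}:\ X\perp v\big\}\subset T_v(T\overline M),$$
where a curve $v(s)$ of vectors over $x(s)$ has velocity $x'^{\,hor}+(\overline\nabla_sv)^{vert}$. The eigenvalues of $\overline R_v$ are constant on $\mathcal O$, so $\sqrt{-\overline R_v}$ is a fixed polynomial in $\overline R_v$ and depends smoothly on $v$; and $\mathcal E$ is $G$-invariant.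

**Step 2. $\mathcal E$ is an involutive distribution on $\mathcal O$.** Let $\tilde H=\{\nu_y:y\in H_z\}$. By Lemma 5, $\tilde H\subset G\cdot N_0=\mathcal O$, and its tangent vectors are $X^{hor}+(\overline\nabla_X\nu)^{vert}=X^{hor}-(\sqrt{-\overline R_\nu}X)^{vert}$ with $X\perp\nu$. So $\tilde H$ is an integral manifold of $\mathcal E$ through $N_0$, lying in $\mathcal O$. Applying $G$, through every $v\in\mathcal O$ there passes an integral manifold of $\mathcal E$ in $\mathcal O$. Hence $\mathcal E$ is tangent to $\mathcal O$ and involutive.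

**Step 3. $M$ lies in $H_z$.** By Section 8, $N_x\in\mathcal O$ for all $x\in M$, and by (27) the lift $x\mapsto N_x$ has differential $X\mapsto X^{hor}-(SX)^{vert}=X^{hor}-(\sqrt{-\overline R_N}X)^{vert}$. So it is an integral manifold of $\mathcal E$ too. Consider $\{x\in M:N_x\in\tilde H\}$. It contains $x_0$. It is open by the local uniqueness of integral manifolds (Frobenius). It is closed because $\tilde H$ is closed in $T\overline M$, $H_z$ being closed and $\nu$ continuous. As $M$ is connected, it is $M$. So $M\subset H_z$, and as the dimensions agree, $M$ is an open part of $H_z$, which is an orbit of a closed subgroup.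

The four cases of Section 8 are exhaustive, so Theorem 1 is proved. $\blacksquare$

## 12. Rank restrictions, identification and converse: proof of Theorem 2

Sections 10 and 11 show that a contact hypersurface is an open part of a hypersurface as in (I)–(IV), except for the bound $r\le2$ in (I) and the identification of $\hat F$ in (III).

**Lemma 6.** Let $F\subset\overline M$ be totally geodesic, Lagrangian, of rank one, and $X\in T_pF$ a unit vector. Let $C_F=\pm1$ on $T_pF$, $JT_pF$. Then $X=e/\sqrt r$ with a maximal tripotent $e$; $C_F$ is an antilinear automorphism of the triple product; and $C_F=-Q(e)$ on $V_1'=V_1(e)\ominus\mathbb Ce$.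

*Proof.* As in case (I), Step 2, $C_F$ preserves $\overline R$. It anticommutes with $J$, so by (4)
$$D(C_Fx,C_Fy)=\tfrac\varepsilon2\big(C_F\overline R(x,y)C_F^{-1}-JC_F\overline R(x,Jy)C_F^{-1}\big)=C_FD(x,y)C_F^{-1},$$
that is, $C_F\{xyz\}=\{C_Fx\,C_Fy\,C_Fz\}$.

Write $X=\sum b_se_s$ with distinct $b_s>0$ and orthogonal tripotents $e_s$ of ranks $m_s$. The odd powers $D(X,X)^jX=\sum b_s^{2j+1}e_s$ are fixed by $C_F$, and by Vandermonde each $e_s$ is a real combination of them; so $e_s\in T_pF$. If there were two or more values $b_s$, then $v=b_2m_2e_1-b_1m_1e_2\in T_pF$ would be nonzero and orthogonal to $X$, with $\overline R_Xv=\varepsilon(D(X,X)-Q(X))v=0$, because $D(X,X)$ and $Q(X)$ both act as $\operatorname{diag}(a_i^2)$ on the real span of a frame $c_i$ in which $X=\sum a_ic_i$. By (S5) this contradicts rank one. So $X=e/\sqrt\rho$ with $C_Fe=e$.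

If $V_0(e)\ne0$, it is a $C_F$-invariant complex space on which $C_F$ is an antilinear involution, so it contains $0\ne Y\in T_pF$, and $\overline R_XY=0$ contradicts rank one. So $\rho=r$. As $C_Fe=e$, $C_F$ preserves $V_1'$ and commutes with $\tau=Q(e)$. Suppose the complex linear involution $C_F\tau$ of $V_1'$ has the eigenvalue $+1$. Its eigenspace is complex and $C_F$-invariant, so it contains $Y\ne0$ with $C_FY=Y$, hence $\tau Y=Y$. Then $Y\in T_pF$ and $\overline R_XY=\frac\varepsilon r(1-\tau)Y=0$, a contradiction. So $C_F\tau=-1$, that is $C_F=-\tau$, on $V_1'$. $\square$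

**Step 1. (I) requires $r\le2$.** Let $r\ge3$, $e=\sum c_i$ as in Lemma 6, and $u=c_1-c_2\in V_1'$. Then $C_Fu=-\tau u=-u$ and $C_Fe=e$, so $v=\{ueu\}=c_1+c_2$ satisfies $C_Fv=v$. On the other hand $v-\frac2re$ is orthogonal to $e$ and fixed by $\tau$, so Lemma 6 gives $C_F(v-\frac2re)=-(v-\frac2re)$. Being also fixed by $C_F$, this vector is $0$: $c_1+c_2=\frac2r\sum c_i$, which is false for $r\ge3$. For $r\le2$ examples of $F$ are the real forms tangent to $\mathbb R^n$ in Section 3.

**Step 2. Identification in (III).** Let $r\ge2$. After parallel transport to $q_0$, $T\hat F=V_1'=V_1(e)\ominus\mathbb Ce$, and $V=V_1(e)$. This is a complex Lie triple system, so by (4) it is closed under $\{\,\}$. If $r\ge3$, then $u=2c_1-c_2-c_3\in V_1'$ but $\langle\{uuu\},e\rangle=8-1-1\ne0$, a contradiction. So $r=2$ and $V_{1/2}=0$, that is, $\overline M$ is of tube type. Irreducible spaces of tube type correspond to simple Euclidean Jordan algebras of the same rank, and those of rank two are the spin factors, which belong to the quadrics; so $\overline M=Q^{n*}$.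 In the model (7), $e=\omega y$ with $|\omega|=1$ and $y$ real, so $T\hat F=y^\perp$. This complex hyperplane is closed under conjugation, and (7) restricted to it is the same model in dimension $n-1$: it is the tangent space of a standard $Q^{n-1*}$. For $r=1$, a complete totally geodesic complex hypersurface of $\mathbb CH^n$ is $\mathbb CH^{n-1}$.

There is no ambiguity in the words "a totally geodesic $Q^{n-1*}$": every totally geodesic complex hypersurface of $Q^{n*}$, $n\ge3$, is tangent to a standard one. Let $W$ be its tangent space and $N$ a normal vector. For $x\in W$, (7) gives $0=\langle\{xxx\},N\rangle'=-q(x,x)\langle\bar x,N\rangle'$. A product of a holomorphic polynomial and an antilinear function vanishes identically only if one factor does. Now $q|_W=0$ is impossible, since $\dim W=n-1>\frac n2$. So $\bar W\perp N$, that is $\bar W=W$, and $N$ is a multiple of a real vector.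

It remains to show that all the listed hypersurfaces satisfy (1). For tubes and spheres we use the recipe of Section 2, with $N=-\gamma'$.

**Step 3. Tubes (I) are contact.** Let $X\in T_pF$ be a unit vector and $\gamma'(0)=JX$; since $F$ is Lagrangian, all unit normals have this form, and $\xi=-JN=J\gamma'$ is, up to sign, the transport of $X$. By Lemma 6, $X=e/\sqrt r$, so $N$ (transported to $p$) is $-JX=-ie/\sqrt r$, a multiple of a maximal tripotent with the same $V_1'$, $V_{1/2}$. Let $\tau_N$ be the involution defined by $N$. Since $Q(JX)=-Q(X)$, $\tau_N=-Q(e)=C_F$ on $V_1'$. Hence $T_pF\cap V_1'=V_1'^+$ and $JT_pF\cap V_1'=V_1'^-$, signs with respect to $\tau_N$. On $V_{1/2}$, $C_F$ is an antilinear involution; put $E_-=V_{1/2}\cap T_pF$ and $E_+=JE_-\subset JT_pF$. So $T_pF=\mathbb RX\oplus V_1'^+\oplus E_-$. By (24), for $\varepsilon=1$ the tube has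
$$S\xi=-c\tan(ct)\,\xi;\quad S=0\text{ on }V_1'^+,\ \ c\cot ct\text{ on }V_1'^-,\ \ \tfrac c2\cot\tfrac{ct}2\text{ on }E_+,\ \ -\tfrac c2\tan\tfrac{ct}2\text{ on }E_-,$$
and for $\varepsilon=-1$ the values are $c\tanh ct$, $0$, $c\coth ct$, $\frac c2\coth\frac{ct}2$, $\frac c2\tanh\frac{ct}2$. $J$ interchanges $V_1'^+$ with $V_1'^-$ and $E_+$ with $E_-$, and in each pair the two eigenvalues add up to $k=c\cot ct$ (resp. $c\coth ct$). By Section 2 this is (1).

**Step 4. Horospheres (II) are contact and congruent.** By Lemma 5, with $N=\nu$, $S=\sqrt{-\overline R_\nu}$, and every $\nu_y$ is a multiple of a maximal tripotent. By (24), $S$ is $c$ on $\xi$, $\frac c2(1-\tau)$ on $V_1'$ and $\frac c2$ on $V_{1/2}$. As $\tau J=-J\tau$, $S\phi+\phi S=c\,\phi$. A horosphere is determined by the vector $\nu_y$ at one of its points, and by (F3) $G$ is transitive on the set $\mathcal O$ of these vectors, so all these horospheres are congruent.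

The maximal tripotent cannot be dispensed with. Let $\nu=\sum a_ic_i$ at a point of an arbitrary horosphere; by Lemma 5 still $S=\sqrt{-\overline R_\nu}$. By (5), $-\overline R_\nu=D-Q$ maps $ic_i$ to $2a_i^2\,ic_i$, so $S(ic_i)=\sqrt2a_i\,ic_i$. If (1) holds, $\xi=-\sum a_i\,ic_i$ is an eigenvector, so all nonzero $a_i$ are equal. If some $a_j=0$, then $S=0$ on the complex line $V_{jj}\subset\mathcal C$, and (1) fails there. So exactly the directions of maximal tripotents give contact horospheres.

**Step 5. Tubes (III) are contact.** In $Q^{n*}$ each unit normal of $Q^{n-1*}$ is $e/\sqrt2$ with $e$ a maximal tripotent and $V_1'$ the tangent space of $Q^{n-1*}$. The direction $\xi$ is normal to $Q^{n-1*}$, and (24) gives $S=c\coth ct$ on $\xi$, $0$ on $V_1'^+$, $c\tanh ct$ on $V_1'^-$. So (1) holds with $k=c\tanh ct$. For $\mathbb CH^{n-1}\subset\mathbb CH^n$: $S\xi=c\coth(ct)\,\xi$ and $S=\frac c2\tanh\frac{ct}2$ on $\mathcal C$, so $k=c\tanh\frac{ct}2$.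

**Step 6. Spheres (IV) are contact.** By the computation of Section 2, $S\xi\in\mathbb R\xi$ and $S=\frac c2\cot\frac{ct}2$ (resp. $\frac c2\coth\frac{ct}2$) on $\mathcal C$. So (1) holds with $k=c\cot\frac{ct}2>0$ for $0<ct<\pi$ (resp. $k=c\coth\frac{ct}2$).

**Step 7. Rank at least three.** If $r\ge3$, (I) is excluded by Step 1, (III) needs $r\le2$ and (IV) needs $r=1$. Only (II) remains, which exists for $\varepsilon=-1$ and not for $\varepsilon=1$; by Step 4 these horospheres are all congruent. This proves Theorem 2. $\blacksquare$
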